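\title{A counterexample to a conjecture of Hovey and Palmieri\\ on the Bousfield lattice}

\begin{abstract}
Let $h$ be the Bousfield class of $H\mathbb F_p$, let $a(h)$ be the join of all classes of $H\mathbb F_p$-acyclic spectra, and let $c$ be the join of $h$ with the classes of the Morava $K$-theories $K(n)$ and of the spectra $A(n)$ that measure the failure of the telescope conjecture. Hovey and Palmieri conjectured that $c=h\vee a(h)$. We show that $c<h\vee a(h)$ for every prime $p$, and that the interval between the two classes has exactly $2^{2^{\aleph_0}}$ elements. The proof constructs spectra $X(U)$, indexed by the subsets $U\subseteq\mathbb N$, that are acyclic for all telescopes $T(n)$, are $H\mathbb F_p$-acyclic exactly when $U$ is infinite, and satisfy $X(U)\wedge X(V)=0$ exactly when $U\cap V$ is infinite. The conjecture becomes true if $a(h)$ is replaced by the join of the classes of $H\mathbb F_p$-acyclic ring spectra.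
\end{abstract}

\section{The conjecture and the results}\label{sec:intro}

Fix a prime $p$. We work in the stable homotopy category $\mathcal S_p$ of $p$-local spectra: all spectra are $p$-local, $S$ is the $p$-local sphere, and $X_*Z=\pi_*(X\wedge Z)$. We write $\mathbb N=\{0,1,2,\dots\}$ and $H=H\mathbb F_p$. A \emph{ring spectrum} is a homotopy associative and unital monoid in $\mathcal S_p$.

\subsection*{The Bousfield lattice}
The \emph{Bousfield class} $\langle X\rangle$ of a spectrum $X$ is the class of all $Z$ with $X\wedge Z=0$; it records what the homology theory $X_*$ cannot see. If $x=\langle X\rangle$, such $Z$ are called \emph{$x$-acyclic} or \emph{$X$-acyclic}. By a theorem of Ohkawa, the Bousfield classes form a set $\mathbb B$. Order it by reverse inclusion: $\langle X\rangle\le\langle Y\rangle$ if every $Y$-acyclic spectrum is $X$-acyclic. Then $\mathbb B$ is a complete lattice, the join of a family is the class of its wedge, and a spectrum is acyclic for a join if and only if it is acyclic for every term. The \emph{complementation map} $a:\mathbb B\to\mathbb B$ is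
\[
a(\langle X\rangle)=\bigvee\{\langle Y\rangle : X\wedge Y=0\}.
\]
It gives the largest class orthogonal to $\langle X\rangle$:
\begin{equation}\label{eq:a}
\langle Y\rangle\le a(\langle X\rangle)\iff X\wedge Y=0 .
\end{equation}
The implication from right to left is the definition. Conversely, $X$ is acyclic for every term of the join $a(\langle X\rangle)$, hence for the join, hence for every smaller class.

\subsection*{The chromatic classes}
Put $q_n=2(p^n-1)$. The Morava $K$-theories are ring spectra $K(n)$ with $K(0)=H\mathbb Q$ and $\pi_*K(n)=\mathbb F_p[v_n^{\pm1}]$, $|v_n|=q_n$, for $1\le n<\infty$; we set $K(\infty)=H$. A spectrum is \emph{finite} if it is built from finitely many $p$-local cells. A finite spectrum $F$ has \emph{type $n$} if $K(n)_*F\ne0$ and $K(m)_*F=0$ for $m<n$; then $K(m)_*F\neq0$ for all $m\ge n$. For $n\ge1$, a \emph{$v_n$-self map} of $F$ is a map $f:\Sigma^dF\to F$, $d>0$, such that $K(n)_*f$ is an isomorphism and $K(m)_*f$ is nilpotent for finite $m\ne n$; for $n=0$ we take $f=p$. For every $n$ we fix a finite spectrum $F(n)$ of type $n$ with a $v_n$-self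 map $f$, and form the \emph{telescope}
\[
T(n)=f^{-1}F(n)=\operatorname{hocolim}\bigl(F(n)\xrightarrow{f}\Sigma^{-d}F(n)\xrightarrow{f}\Sigma^{-2d}F(n)\to\cdots\bigr).
\]
Let $L_{K(n)}$ be Bousfield localization with respect to $K(n)$, define $A(n)$ by the cofiber sequence $T(n)\to L_{K(n)}T(n)\to A(n)\to\Sigma T(n)$, and write
\[
k_n=\langle K(n)\rangle,\quad a_n=\langle A(n)\rangle,\quad h=\langle H\rangle,\quad F_{kah}=\{k_m,\ a_n,\ h: m,n\ge0,\ a_n\ne0\},\quad c=\bigvee F_{kah}.
\]
Hovey showed that
\begin{equation}\label{eq:hovey}
\langle T(n)\rangle=k_n\vee a_n,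
\end{equation}
that $A(n)\wedge K(m)=0$ for all $n,m$, and that $\langle A(n)\wedge A(n)\rangle=a_n$. In particular the telescope conjecture $\langle T(n)\rangle=k_n$ holds for a given $n$ if and only if $a_n=0$. Of these facts we use only \eqref{eq:hovey}. A zero class does not change a join, so it gives
\begin{equation}\label{eq:c}
c=h\vee\bigvee_{n\ge0}\langle T(n)\rangle .
\end{equation}

\subsection*{The conjecture}
Every telescope is $H$-acyclic. Indeed $H_*T(n)$ is the colimit of $H_*F(n)$ along $H_*f$, and $H_*f$ is nilpotent: for $n\ge1$ it raises degrees by $d>0$ in a graded vector space concentrated in finitely many degrees, and for $n=0$ it is multiplication by $p$. By \eqref{eq:a} and \eqref{eq:c},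
\begin{equation}\label{eq:easy}
c\le h\vee a(h).
\end{equation}
The conjecture of Hovey and Palmieri, posed in this form in \cite{RP}, is that equality holds:
\[
\bigvee F_{kah}=h\vee a(h).
\]
It says that, once $h$ is added, the chromatic classes account for everything orthogonal to $H$. Unwinding the definitions, it is the statement:
\begin{quote}
if $X$ is acyclic for $H$ and for all $T(n)$, and $Y$ is $H$-acyclic, then $X\wedge Y=0$.
\end{quote}
Two tests make this plausible. Let $Y$ be $H$-acyclic and bounded below. The cofiber $Y/p$ of $p$ on $Y$ is bounded below and $H\mathbb Z_{(p)}\wedge Y/p\simeq H\wedge Y=0$, so $Y/p=0$ by the Hurewicz theorem. Then $Y$ is rational, $Y\simeq H\mathbb Q\wedge Y$, and $\langle Y\rangle\le k_0\le c$. Second, $\langle Y\rangle\le c$ also holds for every $H$-acyclic ring spectrum $Y$; this is part of Theorem~\ref{thm:D} below. So a spectrum $Y$ that violates the statement can be neither bounded below nor a ring spectrum.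

\begin{theorem}\label{thm:B}
For every prime $p$ the conjecture fails: $c<h\vee a(h)$.
\end{theorem}

The argument does not depend on whether the telescope conjecture holds at any height. It rests on the following family of spectra.

\begin{theorem}\label{thm:A}
There are $p$-local spectra $X(U)$, one for each $U\subseteq\mathbb N$, such that
\begin{enumerate}
\item[(1)] $X(U)\wedge T(n)=0$ for all $n$; hence $X(U)\wedge K(n)=0=X(U)\wedge A(n)$;
\item[(2)] $X(U)\wedge H=0$ if and only if $U$ is infinite;
\item[(3)] $X(U)\wedge X(V)=0$ if and only if $U\cap V$ is infinite.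
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:B} from Theorem~\ref{thm:A}]
Let $U$ be the set of even numbers, $V$ the set of odd numbers, $X=X(U)$ and $Y=X(V)$. By (1) and (2), $X$ is acyclic for every member of $F_{kah}$, so $X$ is $c$-acyclic. By (2) and \eqref{eq:a}, $\langle Y\rangle\le a(h)\le h\vee a(h)$. By (3), $X\wedge Y\ne0$, so $X$ is not acyclic for $h\vee a(h)$. Hence $c\ne h\vee a(h)$, and \eqref{eq:easy} is strict.
\end{proof}

The same family shows that the failure is as large as cardinality allows.

\begin{theorem}\label{thm:C}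
Let $\Omega$ be a set of cardinality $2^{\aleph_0}$. There is an injective, order-reflecting, join-preserving map from the power set $\mathcal P(\Omega)$ into the interval $[c,\,h\vee a(h)]$ of $\mathbb B$. This interval has exactly $2^{2^{\aleph_0}}$ elements; in particular $|\mathbb B|=2^{2^{\aleph_0}}$.
\end{theorem}

\begin{theorem}\label{thm:D}
$c=h\vee\bigvee\{\langle B\rangle: B\text{ a ring spectrum with }B\wedge H=0\}$. So the conjecture would be true if $a(h)$ were replaced by the join of the $H$-acyclic ring spectra.
\end{theorem}

\begin{remark}\label{rem:square}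
Part (3) with $V=\varnothing$ gives $X(U)\ne0$ for all $U$, and with $V=U$ it gives $X(U)\wedge X(U)=0$ for infinite $U$. Such an $X(U)$ is not a ring spectrum, since a ring spectrum is a retract of its smash square. It is not bounded below either: otherwise it would be rational by the test above, and $X(U)\wedge K(0)=0$ would force $X(U)=0$.
\end{remark}

\section{The mechanism at a single stage}\label{sec:idea}

Each $X(U)$ is the homotopy colimit of a sequence, and all three parts of Theorem~\ref{thm:A} are read off from the maps of the sequence. Recall that the homotopy colimit (mapping telescope) of $Y_0\to Y_1\to\cdots$ commutes with $Z\wedge-$ and has homotopy groups $\operatorname{colim}_k\pi_*Y_k$.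

\begin{lemma}\label{lem:hocolim}
Let $Y=\operatorname{hocolim}_kY_k$ and $Y'=\operatorname{hocolim}_kY'_k$.
\begin{enumerate}
\item[(a)] If infinitely many of the maps $Y_{k-1}\to Y_k$ are zero on $\pi_*$, then $Y=0$.
\item[(b)] If some $y\in\pi_*Y_s$ has nonzero image in $\pi_*Y_k$ for all $k\ge s$, then $Y\ne0$.
\item[(c)] $\pi_*(Y\wedge Y')=\operatorname{colim}_k\pi_*(Y_k\wedge Y'_k)$, so \textup{(a)} and \textup{(b)} decide whether $Y\wedge Y'=0$ from the sequence $Y_k\wedge Y'_k$.
\end{enumerate}
\end{lemma}

\begin{proof}
An element of $\pi_*Y_s$ vanishes in the colimit if and only if it vanishes in some $\pi_*Y_k$; this gives (a) and (b). For (c), $\pi_*(Y\wedge Y')=\operatorname{colim}_k\operatorname{colim}_l\pi_*(Y_k\wedge Y'_l)$, and the diagonal is cofinal in $\mathbb N\times\mathbb N$.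
\end{proof}

So we want, at each stage $k$, a choice between two maps $j$ and $\phi$ with the same target, where $\phi$ is used if $k\in U$. Part (2) asks that $\phi$ be invisible to $H$ while $j$ is not; part (3) asks that $\phi\wedge\phi$ be null while $\phi\wedge j$ is not. One such stage can be built from the element $p$ alone.

\begin{example}\label{ex:stage}
Let $\Lambda=H\mathbb Z_{(p)}$ and $M=H\mathbb Z/p^2$, with cofiber sequence $\Lambda\xrightarrow{p^2}\Lambda\xrightarrow{j}M$, and let $\phi=pj$.
\begin{enumerate}
\item[(a)] $1_H\wedge\phi=p(1_H\wedge j)$ is null, because $p$ is null on $H$.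
\item[(b)] $1_H\wedge j$ is injective on $\pi_*$, because the preceding map $p^2$ in the cofiber sequence is null on $H\wedge\Lambda$.
\item[(c)] $\phi\wedge\phi=p^2(j\wedge j)$ is null, because $M$ is a ring spectrum with $p^2=0$ in $\pi_0M$, so that $p^2$ is null on $M$.
\item[(d)] $\phi\wedge j$, $j\wedge\phi$ and $j\wedge j$ are nonzero on $\pi_0$: they send $1\in\pi_0(\Lambda\wedge\Lambda)$ to $p$, $p$ and $1$ in $\pi_0(M\wedge M)=\mathbb Z/p^2\otimes\mathbb Z/p^2=\mathbb Z/p^2$.
\end{enumerate}
\end{example}

The element $p$ is used up after this stage: a homotopy colimit of copies of $M$ along $p$ is zero, whatever it is smashed with. For infinitely many stages we need an infinite regular sequence of homotopy classes, each acting trivially on mod $p$ homology. Complex cobordism provides $v_0=p,v_1,v_2,\dots$, and stage $k$ will kill a power $v_k^{e_k}$ and multiply, or not, by $v_k^{e_k/2}$. Killing a power of $v_n$ is also what produces part (1). Two difficulties are absent from Example~\ref{ex:stage}.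

First, step (c) used that multiplication by $p$ on the left factor of $M\wedge M$ equals multiplication by $p$ on the right factor. For $v_k$ the two actions differ. Section~\ref{sec:modules} controls the difference through $BP_*BP$, and the exponents in Section~\ref{sec:X} are chosen so that it acts by zero.

Second, killing a power of $v_n$ directly gives only $K(n)$-acyclicity, and the passage from $K(n)$-acyclic to $T(n)$-acyclic for arbitrary spectra is the telescope conjecture. Section~\ref{sec:nil} shows that the passage is valid for ring spectra, which suffices.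

\section{Modules over $MU_{(p)}$ and the action of $BP_*BP$}\label{sec:modules}

\subsection*{The ring $R$ and its modules}
Let $R=MU_{(p)}$. It is a commutative $S$-algebra, so we may use the derived category of $R$-modules of Elmendorf, Kriz, Mandell and May. This is a triangulated category with a symmetric monoidal product $\wedge_R$, unit $R$ and function modules $F_R(M,N)$, the last two functors being exact in each variable. The forgetful functor to spectra preserves cofiber sequences, $[\Sigma^qR,M]_R=\pi_qM$, and there is a natural map of spectra $M\wedge N\to M\wedge_RN$. An element $x\in\pi_qR$ acts on every module by an $R$-module map $x:\Sigma^qM\to M$, which commutes with all $R$-module maps and which on $M\wedge_RN$ equals both $x\wedge_R1$ and $1\wedge_Rx$. Let $R/x$ be the cofiber of $x$ on $R$; then $M\wedge_RR/x$ is the cofiber of $x$ on $M$. We often omit suspensions from the notation for maps.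

Let $BP$ be the Brown--Peterson spectrum, a homotopy commutative ring spectrum with $BP_*=\mathbb Z_{(p)}[v_1,v_2,\dots]$, where $v_k\in BP_{q_k}$ is the Hazewinkel generator. Put $v_0=p$. We also write $v_k\in\pi_{q_k}R$ for the image of $v_k$ under Quillen's ring map $BP\to R$. By Quillen's theorem,
\[
\pi_*R\cong BP_*\otimes\mathbb Z_{(p)}[x_i: i\ne p^j-1],\qquad |x_i|=2i .
\]
Thus $\pi_*R$ is a polynomial ring over $\mathbb Z_{(p)}$, concentrated in even degrees, with $v_1,v_2,\dots$ among its generators. For any $e_i\ge1$, the quotient $\pi_*R/(v_0^{e_0},\dots,v_k^{e_k})$ is a free $\mathbb Z/p^{e_0}$-module on the monomials in the generators in which $v_i$ has exponent less than $e_i$ for $1\le i\le k$. Consequently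
\begin{equation}\label{eq:reg}
\begin{gathered}
v_0^{e_0},v_1^{e_1},\dots\ \text{ is a regular sequence in }\pi_*R,\ \text{ and}\\
v_0^{b_0}\cdots v_k^{b_k}\ne0\ \text{ in }\pi_*R/(v_0^{e_0},\dots,v_k^{e_k})\ \text{ if all }b_i<e_i .
\end{gathered}
\end{equation}

The element $x$ acts as zero on $\pi_*(R/x)$, but we need the map $x$ itself to be null, so that it stays null after smashing. Evenness of $\pi_*R$ gives this.

\begin{lemma}\label{lem:null}
Let $0\ne x\in\pi_qR$ and let $N$ be an $R$-module. Then $x$ acts on $R/x\wedge_RN$ as a null $R$-module map.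
\end{lemma}

\begin{proof}
The action is $x\wedge_R1_N$, so we may take $N=R$. Let $\rho:R\to R/x$ be the canonical map. Then $x\circ\Sigma^q\rho=\rho\circ x=0$. The cofiber of $\Sigma^q\rho$ is $\Sigma^{2q+1}R$, so $x:\Sigma^qR/x\to R/x$ factors through an $R$-module map $\Sigma^{2q+1}R\to R/x$, that is, through an element of $\pi_{2q+1}(R/x)$. Since $\pi_*R$ is a domain, $\pi_*(R/x)=(\pi_*R)/x$, which vanishes in odd degrees.
\end{proof}

\subsection*{Left and right actions}
A \emph{module spectrum} over a ring spectrum $E$ is a spectrum $M$ with a homotopy associative and unital action $E\wedge M\to M$. An element $\gamma\in\pi_qE$ then defines a map $\lambda_\gamma:S^q\wedge M\to E\wedge M\to M$, and $\lambda_{\gamma+\delta}=\lambda_\gamma+\lambda_\delta$, $\lambda_{\gamma\delta}=\lambda_\gamma\lambda_\delta$, $\lambda_1=1$. Every $R$-module is a $BP$-module spectrum through $BP\to R$, with the same action of $v_k$.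

Let $\Gamma=BP_*BP=\pi_*(BP\wedge BP)$, a commutative ring concentrated in even degrees. Write $v_k$ and $v_k'=\eta_R(v_k)$ for the images of $v_k$ in $\Gamma$ under the left and right units. Both units are ring maps, so $v_0'=v_0$. For $k\geq 1$ we have Landweber's congruence (see \cite[\S4.3]{Ra})
\begin{equation}\label{eq:inv}
v_k'\equiv v_k \mod (v_0,\dots,v_{k-1})\Gamma .
\end{equation}
If $M$ and $N$ are $BP$-module spectra, then $M\wedge N$ is a module spectrum over $BP\wedge BP$, by
\[
(BP\wedge BP)\wedge(M\wedge N)\cong(BP\wedge M)\wedge(BP\wedge N)\to M\wedge N .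
\]
So $\Gamma$ acts on $M\wedge N$, with $\lambda_{v_k}=v_k\wedge1_N$ and $\lambda_{v_k'}=1_M\wedge v_k$. This turns \eqref{eq:inv} into a comparison of the two actions.

\begin{lemma}\label{lem:ideal}
Let $M,N$ be $BP$-module spectra and let $y_1,\dots,y_r\in BP_*$ be homogeneous elements acting on $M$ by null maps. Then every homogeneous $\gamma\in(y_1,\dots,y_r)\Gamma$ acts on $M\wedge N$ by a null map.
\end{lemma}

\begin{proof}
Write $\gamma=\sum y_iz_i$ with $z_i$ homogeneous. Then $\lambda_\gamma=\sum(y_i\wedge1_N)\circ\lambda_{z_i}=0$.
\end{proof}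

For $0\le n\le\infty$ there is a standard ring map $\varphi:BP\to K(n)$. It satisfies $\varphi(v_i)=0$ for $i<n$, and for finite $n$ the element $\varphi(v_n)$ is a unit of $\pi_*K(n)$, namely $v_n$ if $n\ge1$ and $p\in\mathbb Q$ if $n=0$. Through $\varphi$, the spectrum $K(n)$ is a $BP$-module spectrum on which $v_i$ acts as left multiplication by $\varphi(v_i)$: a null map for $i<n$, and an equivalence for $i=n$.

\begin{lemma}\label{lem:HK}
Let $N$ be an $R$-module.
\begin{enumerate}
\item[(a)] For every $k\ge0$ the map $1_H\wedge v_k$ on $H\wedge N$ is null.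
\item[(b)] For $0\le n<\infty$ the map $1\wedge v_n$ on $K(n)\wedge N$ is an equivalence. Hence $K(n)\wedge(N\wedge_RR/v_n^e)=0$ for $e\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:inv}, $v_k'\in(v_0,\dots,v_k)\Gamma$. All $v_i$ act on $H=K(\infty)$ by null maps, so $1_H\wedge v_k=\lambda_{v_k'}$ is null by Lemma~\ref{lem:ideal}.

(b) By \eqref{eq:inv} and Lemma~\ref{lem:ideal}, $v_n'-v_n$ acts on $K(n)\wedge N$ by a null map. So $1\wedge v_n=v_n\wedge1$, which is an equivalence. The spectrum $K(n)\wedge(N\wedge_RR/v_n^e)$ is the cofiber of the equivalence $(1\wedge v_n)^e$.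
\end{proof}

\section{From $K(n)$ to $T(n)$ for ring spectra}\label{sec:nil}

We use three formal facts. The smash product of two ring spectra is a ring spectrum. A module spectrum $M$ over a ring spectrum $E$ is a retract of $E\wedge M$, so $\langle M\rangle\le\langle E\rangle$. A ring spectrum $E$ with $1=0$ in $\pi_0E$ is zero, since $1_E=\lambda_1$. The essential input is the following form of the nilpotence theorem.

\begin{theorem}[{Hopkins--Smith \cite[Theorem 3]{HS}}]\label{thm:nil}
Let $E$ be a $p$-local ring spectrum. An element $\alpha\in\pi_*E$ is nilpotent if and only if its image in $K(m)_*E$ is nilpotent for all $0\le m\le\infty$.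
\end{theorem}

To apply it to a self map we convert the map into an element of a ring. Let $F$ be finite with Spanier--Whitehead dual $DF$, and let $G=DF\wedge F$. This is the function spectrum of self maps of $F$: it is a ring spectrum under composition, $\pi_*G=[F,F]_*$ as rings, and $F$ is a $G$-module spectrum by evaluation. Duality gives $\pi_*(E\wedge G)\cong[F,E\wedge F]_*$, naturally in $E$. So if $E$ is a ring spectrum with unit $\eta$, and $\tilde g\in\pi_*G$ corresponds to $g:F\to F$, then
\begin{equation}\label{eq:dual}
\text{the image of }\tilde g\text{ in }\pi_*(E\wedge G)\text{ corresponds to } F\xrightarrow{\,g\,}F\xrightarrow{\eta\wedge1}E\wedge F .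
\end{equation}

\begin{lemma}\label{lem:uct}
Let $K=K(m)$, $0\le m\le\infty$, and let $g$ be a self map of the finite spectrum $F$ with $K_*g=0$. Then $\tilde g$ maps to $0$ in $K_*G$.
\end{lemma}

\begin{proof}
For finite $W$, send $u:W\to K\wedge F$ to the $K_*$-linear map induced on $\pi_*$ by $K\wedge W\xrightarrow{1\wedge u}K\wedge K\wedge F\xrightarrow{\mu\wedge1}K\wedge F$. This is a natural transformation $[W,K\wedge F]_*\to\operatorname{Hom}_{K_*}(K_*W,K_*F)_*$. Every nonzero homogeneous element of $K_*$ is a unit, so graded $K_*$-modules are free and the target is exact in $W$. The transformation is an isomorphism for spheres, hence for all finite $W$ by the five lemma. For $W=F$ it sends $(\eta\wedge1)g$ to $K_*g=0$. Now use \eqref{eq:dual}.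
\end{proof}

\begin{proposition}\label{prop:KT}
Let $E$ be a ring spectrum and $0\le n<\infty$. If $K(n)\wedge E=0$, then $T(n)\wedge E=0$.
\end{proposition}

\begin{proof}
For $n=0$ we have $T(0)=p^{-1}F(0)\simeq H\mathbb Q\wedge F(0)$, and the claim follows. Let $n\ge1$, $F=F(n)$ with $v_n$-self map $f$, and $G=DF\wedge F$. Let $\alpha\in\pi_d(E\wedge G)$ be the image of $\tilde f$ under the ring map $\eta\wedge1:G\to E\wedge G$, so that $\alpha^N$ is the image of $\tilde f^N=\widetilde{f^N}$. We check the hypothesis of Theorem~\ref{thm:nil}.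

For $m=n$, the group $K(n)_*(E\wedge G)$ is zero by assumption. For $m\ne n$ there is an $N$ with $K(m)_*(f^N)=0$: by the definition of a $v_n$-self map if $m<\infty$, and by the degree argument of Section~\ref{sec:intro} if $m=\infty$. By Lemma~\ref{lem:uct}, $\tilde f^N$ maps to $0$ in $K(m)_*G$. The image of $\alpha^N$ in $K(m)_*(E\wedge G)$ is the image of this class under $K(m)_*G\to K(m)_*(E\wedge G)$, so it is $0$.

Hence $\alpha^N=0$ for some $N$. By \eqref{eq:dual}, $u=(\eta\wedge1)f^N:F\to E\wedge F$ is null. The unit law gives $1_E\wedge f^N=(\mu\wedge1_F)(1_E\wedge u)$, so $1_E\wedge f^N$ is null. Thus $E\wedge T(n)$ is a homotopy colimit along a nilpotent map, and it is zero.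
\end{proof}

\section{The spectra $X(U)$}\label{sec:X}

\subsection*{Choice of exponents}
Stage $k$ kills $v_k^{e_k}$ and optionally multiplies by $v_k^{m_k}$, with $e_k=2m_k$. On a smash product of two stages, $\phi\wedge\phi$ involves the action of $v_k^{m_k}(v_k')^{m_k}\in\Gamma$, and we want this to agree with $v_k^{e_k}$ modulo elements already killed. Stage $0$ has $m_0=1$, $e_0=2$, as in Example~\ref{ex:stage}. At stage $1$, write $v_1'=v_1+pz$. With $m_1=1$ we would get $v_1v_1'=v_1^2+pzv_1$, whose error term carries one factor $p$, while only $p^2$ has been killed. Raising to the $p$-th power gains a factor: $(v_1+pz)^p\equiv v_1^p$ modulo $p^2$ by the binomial theorem. In general each $p$-th power gains one power of the ideal $(v_0,\dots,v_{k-1})$, and enough powers of this ideal lie in $(v_0^{e_0},\dots,v_{k-1}^{e_{k-1}})$. So define recursively, for $k\ge0$,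
\[
r_k=e_0+\dots+e_{k-1},\qquad m_k=p^{r_k},\qquad e_k=2m_k
\]
(with $r_0=0$), and let $J_k=(v_0^{e_0},\dots,v_k^{e_k})\Gamma$, $J_{-1}=0$.

\begin{lemma}\label{lem:power}
$(v_k')^{m_k}\equiv v_k^{m_k}\bmod J_{k-1}$, and therefore $v_k^{m_k}(v_k')^{m_k}\in J_k$.
\end{lemma}

\begin{proof}
For $k=0$ the congruence is $v_0'=v_0$. Let $k\ge1$ and $I=(v_0,\dots,v_{k-1})\Gamma$, so $p\in I$. If $a=b+z$ with $z\in I^s$, $s\ge1$, then
\[
a^p-b^p=\sum_{i=1}^{p-1}\binom pi b^{p-i}z^i+z^p\in pz\Gamma+z^p\Gamma\subseteq I^{s+1},
\]
since $ps\ge s+1$. Starting from \eqref{eq:inv}, induction gives $(v_k')^{p^r}-v_k^{p^r}\in I^{r+1}$ for all $r\ge0$. The ideal $I^{r+1}$ is generated by the monomials of degree $r+1$ in $v_0,\dots,v_{k-1}$. For $r=r_k$ we have $r+1>\sum_{i<k}(e_i-1)$, so each such monomial has some exponent at least $e_i$ and lies in $J_{k-1}$. Multiplying the congruence by $v_k^{m_k}$ gives $v_k^{m_k}(v_k')^{m_k}\in v_k^{e_k}+J_{k-1}\subseteq J_k$.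
\end{proof}

\subsection*{The construction}
Let $X_{-1}=R$ and $X_k=R/v_0^{e_0}\wedge_R\cdots\wedge_RR/v_k^{e_k}$, so that there are cofiber sequences of $R$-modules
\begin{equation}\label{eq:cof}
\Sigma^{e_kq_k}X_{k-1}\xrightarrow{\,v_k^{e_k}\,}X_{k-1}\xrightarrow{\,j_k\,}X_k .
\end{equation}
Put $\iota_k=j_k\cdots j_0:R\to X_k$ and $1_k=\iota_k(1)\in\pi_0X_k$. By regularity \eqref{eq:reg} and induction, the long exact sequences of \eqref{eq:cof} are short exact, and $\pi_*X_k=\pi_*R/(v_0^{e_0},\dots,v_k^{e_k})$ with generator $1_k$. Each $R/v_i^{e_i}$, $i\le k$, is a smash factor of $X_k$, so Lemma~\ref{lem:null} gives: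
\begin{equation}\label{eq:nullX}
\text{for }i\le k\text{ and any $R$-module }N,\ v_i^{e_i}\text{ acts on }X_k\wedge_RN\text{ as a null map.}
\end{equation}
For $U\subseteq\mathbb N$ define
\[
\phi_k^U=\begin{cases}j_k\circ v_k^{m_k}:\Sigma^{m_kq_k}X_{k-1}\to X_k & k\in U,\\ j_k:X_{k-1}\to X_k & k\notin U,\end{cases}
\qquad d_k^U=\sum_{i\le k,\ i\in U}m_iq_i,
\]
and let $X(U)$ be the homotopy colimit of
\[
X_{-1}\xrightarrow{\phi_0^U}\Sigma^{-d_0^U}X_0\xrightarrow{\phi_1^U}\Sigma^{-d_1^U}X_1\xrightarrow{\phi_2^U}\cdots .
\]

\begin{proof}[Proof of Theorem~\ref{thm:A}(1)]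
We show $X_k\wedge T(n)=0$ for $k\ge n$; then $X(U)\wedge T(n)$ is a homotopy colimit of spectra that are eventually zero. Since $R/v_n^{e_n}$ is a smash factor of $X_k$, Lemma~\ref{lem:HK}(b) gives $K(n)\wedge X_k=0$. To use Proposition~\ref{prop:KT} we need a ring spectrum acting on $X_k$. Take $E=F_R(X_k,X_k)$, a ring spectrum under composition, over which $X_k$ is a module spectrum by the evaluation $E\wedge X_k\to E\wedge_RX_k\to X_k$. We have $F_R(X_{-1},X_k)=X_k$, and by \eqref{eq:cof}, $F_R(X_i,X_k)$ is the fiber of a map between suspensions of $F_R(X_{i-1},X_k)$. By induction on $i$, each $F_R(X_i,X_k)$ is $K(n)$-acyclic; in particular $K(n)\wedge E=0$. So $T(n)\wedge E=0$ by Proposition~\ref{prop:KT}, and $T(n)\wedge X_k=0$ because $\langle X_k\rangle\le\langle E\rangle$. The statements for $K(n)$ and $A(n)$ follow from \eqref{eq:hovey}.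
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(2)]
If $k\in U$, then $1_H\wedge\phi_k^U=(1_H\wedge j_k)(1_H\wedge v_k)^{m_k}$ is null by Lemma~\ref{lem:HK}(a). So $H\wedge X(U)=0$ for infinite $U$ by Lemma~\ref{lem:hocolim}(a). On the other hand $1_H\wedge v_k^{e_k}$ is null too, so the long exact sequence of \eqref{eq:cof} shows that $H_*j_k$ is injective for every $k$. Hence $H_*\iota_k$ embeds $H_*R\ne0$ in $H_*X_k$. If $U$ is finite, choose $s$ larger than all its elements. The maps after stage $s$ are the injections $H_*j_k$, so any nonzero element of $H_*X_s$ survives, and $H\wedge X(U)\ne0$ by Lemma~\ref{lem:hocolim}(b).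
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(3)]
By Lemma~\ref{lem:hocolim}(c) we study the spectra $X_k\wedge X_k$ and the maps $\phi_k^U\wedge\phi_k^V$.

\emph{Suppose $U\cap V$ is infinite}, and let $k\in U\cap V$. Since $j_k$ is an $R$-module map, $\phi_k^U=\phi_k^V=v_k^{m_k}\circ j_k$, and so
\[
\phi_k^U\wedge\phi_k^V=(v_k^{m_k}\wedge1)(1\wedge v_k^{m_k})(j_k\wedge j_k)=\lambda_\gamma\circ(j_k\wedge j_k),\qquad\gamma=v_k^{m_k}(v_k')^{m_k},
\]
where $\lambda_\gamma$ is the action on $X_k\wedge X_k$. By Lemma~\ref{lem:power}, $\gamma\in J_k$. By \eqref{eq:nullX} the generators $v_i^{e_i}$ of $J_k$ act on the left factor $X_k$ by null maps, so $\lambda_\gamma$ is null by Lemma~\ref{lem:ideal}. Infinitely many maps of the sequence are null, and $X(U)\wedge X(V)=0$.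

\emph{Suppose $U\cap V$ is finite}, and choose $s\in\mathbb N$ larger than all its elements. We claim that $1_s\wedge1_s\in\pi_0(X_s\wedge X_s)$ has nonzero image in $\pi_*(X_k\wedge X_k)$ for all $k\ge s$; then $X(U)\wedge X(V)\neq0$. The maps $\phi_i^U$ are $R$-linear and send $1_{i-1}$ to $v_i^{m_i}1_i$ or to $1_i$ according to whether $i\in U$. So the image is $u1_k\wedge u'1_k$, where $u$ and $u'$ are the products of the $v_i^{m_i}$, $s<i\le k$, over $i\in U$ and over $i\in V$. To show that this class is nonzero, it is enough to do so after applying $X_k\wedge X_k\to X_k\wedge_RX_k$, where the left and right actions coincide. There the class becomes $uu'(1_k\wedge_R1_k)$, and since $U$ and $V$ have no common element above $s$,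
\[
uu'=w:=\prod_{s<i\le k,\ i\in U\cup V}v_i^{m_i}.
\]
The class $w(1_k\wedge_R1_k)$ is the image of $w1_k$ under $1\wedge_R\iota_k:X_k=X_k\wedge_RR\to X_k\wedge_RX_k$. This map is the composite of the maps $1\wedge_Rj_i:X_k\wedge_RX_{i-1}\to X_k\wedge_RX_i$ for $0\le i\le k$. By \eqref{eq:cof}, the map preceding $1\wedge_Rj_i$ in its cofiber sequence is the action of $v_i^{e_i}$ on $X_k\wedge_RX_{i-1}$, which is null by \eqref{eq:nullX}. So each $1\wedge_Rj_i$ is injective on $\pi_*$. Finally $w1_k\ne0$ in $\pi_*X_k$ by \eqref{eq:reg}, because $m_i<e_i$.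
\end{proof}

\begin{remark}\label{rem:exp}
The proof uses the exponents as follows: $m_k\ge1$ in (2); $m_k<e_k$ for the nonvanishing in (3); and $e_k\le2m_k$, with the congruence of Lemma~\ref{lem:power}, for the vanishing in (3). Disjointness of $U$ and $V$ above $s$ enters only in the formula for $w$: a common element $i$ would contribute $v_i^{2m_i}=v_i^{e_i}$, which is zero in $\pi_*X_k$.
\end{remark}

\section{The size of the interval}\label{sec:size}

\begin{proof}[Proof of Theorem~\ref{thm:C}: the embedding]
We need $2^{\aleph_0}$ infinite subsets of $\mathbb N$ with pairwise finite intersections. Identify $\Omega$ with the set of infinite binary sequences and $\mathbb N$ with the countable set of finite binary strings, and let $U_s$ be the set of initial segments of $s\in\Omega$. Each $U_s$ is infinite, and two sequences that differ in place $i$ share only initial segments of length less than $i$. In particular $U_s\setminus U_t$ is infinite for $s\ne t$.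

For $\mathcal T\subseteq\Omega$ let
\[
y_{\mathcal T}=c\vee\bigvee_{s\in\mathcal T}\langle X(U_s)\rangle .
\]
Since $X(U_s)\wedge H=0$, we have $c\le y_{\mathcal T}\le h\vee a(h)$ by \eqref{eq:a} and \eqref{eq:easy}. The map $\mathcal T\mapsto y_{\mathcal T}$ takes unions to joins, and it takes $\varnothing$ to $c$, the least element of the interval.

To separate these classes we use one test spectrum for each $t\in\Omega$, namely $Z_t=X(\mathbb N\setminus U_t)$. The set $\mathbb N\setminus U_t$ contains $U_s\setminus U_t$ for $s\ne t$, so it is infinite, and $Z_t$ is $c$-acyclic by Theorem~\ref{thm:A}(1),(2). The intersection $(\mathbb N\setminus U_t)\cap U_s=U_s\setminus U_t$ is empty for $s=t$ and infinite for $s\ne t$. By Theorem~\ref{thm:A}(3), $Z_t\wedge X(U_s)=0$ if and only if $s\ne t$. Therefore $Z_t$ is $y_{\mathcal T}$-acyclic if and only if $t\notin\mathcal T$. If $y_{\mathcal T}\le y_{\mathcal T'}$ and $t\notin\mathcal T'$, then $Z_t$ is $y_{\mathcal T'}$-acyclic, hence $y_{\mathcal T}$-acyclic, hence $t\notin\mathcal T$; so $\mathcal T\subseteq\mathcal T'$. The map is order-reflecting,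 hence injective, and the interval has at least $2^{2^{\aleph_0}}$ elements.
\end{proof}

The remaining assertions of Theorem~\ref{thm:C} follow from the next bound, due to Ohkawa and to Dwyer and Palmieri \cite{DP}. We include the proof. Its idea is that $\langle X\rangle$ is determined by which maps of finite spectra kill which elements of $X_0F$.

\begin{proposition}\label{prop:bound}
$|\mathbb B|\le2^{2^{\aleph_0}}$.
\end{proposition}

\begin{proof}
The groups $\pi_iS$ are finitely generated $\mathbb Z_{(p)}$-modules, hence countable. By induction on the number of cells and the long exact sequences, $[F,F']$ is countable for finite $F,F'$. A finite spectrum with $r+1$ cells is the cofiber of a map from a sphere to one with $r$ cells, so there are countably many isomorphism classes. Fix a countable set $\mathcal F$ of representatives, and let $\mathcal M$ be the countable set of maps between them. For a spectrum $X$, $F\in\mathcal F$ and $x\in X_0F$, let $\operatorname{ann}(x)\subseteq\mathcal M$ be the set of $g:F\to F'$ with $X_0(g)(x)=0$, and let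
\[
O(X)=\{(F,\operatorname{ann}(x)): F\in\mathcal F,\ x\in X_0F\}\subseteq\mathcal F\times\mathcal P(\mathcal M).
\]
The set $\mathcal F\times\mathcal P(\mathcal M)$ has cardinality $2^{\aleph_0}$, so $O(X)$ takes at most $2^{2^{\aleph_0}}$ values. It remains to show that $O(X)=O(Y)$ implies $\langle X\rangle=\langle Y\rangle$.

Let $X\wedge Z=0$ and $y\in Y_0Z$. A CW model of $Z$ is the directed union of its finite subspectra. Localize these at $p$ and identify each with a representative $F_\lambda\in\mathcal F$. This gives a directed system with maps $g_{\lambda\mu}\in\mathcal M$ such that $W_0Z=\operatorname{colim}_\lambda W_0F_\lambda$ for every spectrum $W$. So $y$ comes from some $\tilde y\in Y_0F_\lambda$. Since $O(Y)=O(X)$, there is $x\in X_0F_\lambda$ with $\operatorname{ann}(x)=\operatorname{ann}(\tilde y)$. As $X_0Z=0$, some $g_{\lambda\mu}$ lies in $\operatorname{ann}(x)$. Then $Y_0(g_{\lambda\mu})(\tilde y)=0$, and $y=0$. Thus $Y_0Z=0$. The same applies to every suspension of $Z$, so $Y\wedge Z=0$. By symmetry $\langle X\rangle=\langle Y\rangle$.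
\end{proof}

\section{$H$-acyclic ring spectra}\label{sec:ring}

For a ring spectrum, acyclicity is the vanishing of a single homotopy class, the unit, and a single class that vanishes in a colimit vanishes at a finite stage. This compactness is the source of Theorem~\ref{thm:D}: a finite skeleton of $H$ cannot be told apart from a skeleton of the connective cover of $K(m)$ when $m$ is large.

\begin{lemma}\label{lem:largem}
Let $B$ be a ring spectrum with $B\wedge H=0$. There is an $n\ge0$ such that $B\wedge K(m)=0$ for all $m$ with $n<m\le\infty$.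
\end{lemma}

\begin{proof}
Since $H$ is connective, it is the homotopy colimit of skeleta $H^{(0)}\to H^{(1)}\to\cdots$, where $H^{(0)}$ is a wedge of copies of $S$ and the cofiber of $H^{(i-1)}\to H^{(i)}$ is a wedge of copies of $S^i$. The unit of $H$ lifts to $u\in\pi_0H^{(0)}$, and we also write $u$ for its image in $\pi_0H^{(N)}$. The class $1_B\wedge u$ vanishes in $\operatorname{colim}_N\pi_0(B\wedge H^{(N)})=\pi_0(B\wedge H)=0$, so $1_B\wedge u=0$ in $\pi_0(B\wedge H^{(N)})$ for some $N$. Choose $n$ with $q_{n+1}\ge N$, and let $n<m<\infty$.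

Let $K'\to K(m)$ be the connective cover; thus $\pi_0K'=\mathbb F_p$ and $\pi_iK'=0$ for $i<0$ and for $0<i<q_m$. Let $\tau:K'\to H$ induce the identity of $\mathbb F_p$ on $\pi_0$, and let $C$ be its cofiber. The long exact sequence gives $\pi_iC=0$ for $i\le1$ and $\pi_iC\cong\pi_{i-1}K'$ for $i\ge2$, so $\pi_iC=0$ for $i\le q_m$. Since $N\le q_m$, induction over the skeleta gives $[H^{(N)},C]=0$. Hence $H^{(N)}\to H$ lifts through $\tau$ to a map $g:H^{(N)}\to K'$. Then $\tau g u=1$, so $gu=1\in\pi_0K'=\pi_0K(m)$. The unit of $B\wedge K(m)$ is therefore the image of $1_B\wedge u=0$ under $B\wedge H^{(N)}\to B\wedge K'\to B\wedge K(m)$, and $B\wedge K(m)=0$. The case $m=\infty$ is the hypothesis.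
\end{proof}

\begin{lemma}\label{lem:sphere}
For every $n\ge0$, $\langle S\rangle=\langle T(0)\rangle\vee\dots\vee\langle T(n)\rangle\vee\langle F(n+1)\rangle$.
\end{lemma}

\begin{proof}
We first recall Ravenel's formula $\langle F\rangle=\langle F/f\rangle\vee\langle f^{-1}F\rangle$ for a self map $f$ of $F$ with cofiber $F/f$. If $Z\wedge F=0$, then $Z$ kills both terms on the right. If $Z\wedge F/f=0$, then $1_Z\wedge f$ is an equivalence, so $Z\wedge f^{-1}F\simeq Z\wedge F$; if this also vanishes, $Z\wedge F=0$.

Take $F=F(i)$ with its $v_i$-self map $f$. Then $F/f$ has type $i+1$. Indeed $K(m)_*(F/f)=0$ for $m<i$ because $K(m)_*F=0$, and for $m=i$ because $K(i)_*f$ is an isomorphism; and $K(i+1)_*f$ is a nilpotent endomorphism of a nonzero module, so it is not an isomorphism and $K(i+1)_*(F/f)\ne0$. All finite spectra of a given type have the same Bousfield class \cite{HS}. So $\langle F(i)\rangle=\langle T(i)\rangle\vee\langle F(i+1)\rangle$, and $\langle S\rangle=\langle F(0)\rangle$ because $S$ has type $0$. Induct on $n$.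
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
Let $b$ be the join of the classes of $H$-acyclic ring spectra.

\emph{The inequality $c\le h\vee b$.} For each $n$ the finite localization $L=L_n^f$ is smashing, meaning that $LZ\simeq LS\wedge Z$ for all $Z$, and $\langle LS\rangle=\bigvee_{i\le n}\langle T(i)\rangle$ \cite{Mi,MS}. The spectrum $LS$ is a ring spectrum: the map $1\wedge\eta:LS\to LS\wedge LS$ is an equivalence, its inverse is the multiplication, and the axioms hold because a map from a smash power of $LS$ to the local spectrum $LS$ is determined by its restriction along the unit from $S$. It is $H$-acyclic because $H\wedge T(i)=0$ for all $i$. So $\langle T(n)\rangle\le b$ for all $n$, and \eqref{eq:c} gives $c\le h\vee b$.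

\emph{The inequality $h\vee b\le c$.} Let $B$ be an $H$-acyclic ring spectrum, and take $n$ as in Lemma~\ref{lem:largem}. The heights $m\le n$ remain, and we remove them by smashing with a finite spectrum of type $n+1$. Let $F=F(n+1)$ and $G=DF\wedge F$. Then $K(m)_*(B\wedge G)=0$ for all $0\le m\le\infty$: for $m\le n$ because $K(m)\wedge F=0$, and for $m>n$ because $K(m)\wedge B=0$. By Theorem~\ref{thm:nil}, $1\in\pi_0(B\wedge G)$ is nilpotent, so $1=0$ and $B\wedge G=0$. Since $\langle F\rangle\le\langle G\rangle$, also $B\wedge F=0$.

Now let $Z\wedge T(i)=0$ for all $i\le n$. Then $B\wedge Z$ is acyclic for $T(0),\dots,T(n)$ because $Z$ is, and for $F(n+1)$ because $B$ is. By Lemma~\ref{lem:sphere} it is $S$-acyclic, that is, $B\wedge Z=0$. Thus $\langle B\rangle\le\bigvee_{i\le n}\langle T(i)\rangle\le c$, and $h\le c$ by definition.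
\end{proof}

\begin{thebibliography}{9}

\bibitem{DP} Dwyer and Palmieri, Proc.\ AMS \textbf{129} (2001).

\bibitem{HS} Hopkins and Smith, \emph{Nilpotence and stable homotopy theory II}.

\bibitem{MS} Mahowald and Sadofsky, \emph{$v_n$-telescopes and the Adams spectral sequence}.

\bibitem{Mi} Miller, \emph{Finite localizations}.

\bibitem{Ra} Ravenel, \emph{Complex Cobordism and Stable Homotopy Groups of Spheres}.

\bibitem{RP} \emph{Retract problem and a subset admitting complete Boolean algebra structure of monoidally distributive posets}, \texttt{https://www.math.okayama-u.ac.jp/\allowbreak mjou/\allowbreak mjou68/\allowbreak\_05\_Kato.pdf}.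

\end{thebibliography}
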